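# Rotations of Cesàro hypercyclic operators

## 1. A two-term vector under a weighted shift

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$, and let $(e_j)_{j\in\mathbb Z}$ be the standard basis of $\ell^2(\mathbb Z)$ over $\mathbb K$. Define
$$Te_j=w_je_{j-1},\qquad w_j=1\ (j\le 0),\qquad w_j=\Big(\frac{j+1}{j}\Big)^2\ (j\ge 1).$$
The weights lie between $1$ and $4$, so $T$ is bounded and invertible. The products $w_1\cdots w_n$ telescope to $(n+1)^2$, and therefore
$$T^ne_0=e_{-n},\qquad T^{-n}e_0=\frac{1}{(n+1)^2}\,e_n\qquad(n\ge 1).\tag{1}$$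

Consider the weighted orbit $T^nx/n$, $n=1,2,\dots$, of a vector $x$. If we want it to hit $e_0$ at time $n$, we take $x=nT^{-n}e_0=\frac{n}{(n+1)^2}e_n$, a vector of norm less than $1/n$. Now ask for two targets: $e_0$ at time $1$ and $-e_0$ at time $100$. Add the two recipes:
$$x=T^{-1}e_0-100\,T^{-100}e_0=\tfrac14e_1-\tfrac{100}{101^2}e_{100}.$$
By (1),
$$Tx=e_0-100\,T^{-99}e_0=e_0-\tfrac{1}{100}e_{99},\qquad \frac{T^{100}x}{100}=\frac{T^{99}e_0}{100}-e_0=\tfrac1{100}e_{-99}-e_0 .$$
Each target is hit with error $1/100$. The division by $n$ makes the forward term $T^{99}e_0/100$ small, although $T^n e_0=e_{-n}$ itself never becomes small. The backward term $100\,T^{-99}e_0$ is small because $T^{-n}e_0$ decays like $n^{-2}$, faster than $1/n$.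

Next replace $T$ by $-T$ and keep the same $x$. The orbit is
$$\frac{(-T)^nx}{n}=\frac{(-1)^n}{n}\Big(T^{n-1}e_0-100\,T^{n-100}e_0\Big).$$
The first term sits in coordinate $1-n$ and the second in coordinate $100-n$. So the coordinate at $0$ vanishes unless $n=1$ or $n=100$. At $n=1$ it is $-1$. At $n=100$ it is $(-1)^{100}\cdot(-1)=-1$. Hence the rotated orbit never comes closer than distance $1$ to $e_0$, while the orbit under $T^n/n$ comes within $1/100$ of both $e_0$ and $-e_0$.

The parities of the two times cause this. If we aim at $-e_0$ at time $101$ instead, then the vector $T^{-1}e_0-101\,T^{-101}e_0$ has a $T$-orbit that passes within $1/101$ of $e_0$ at time $1$ and of $-e_0$ at time $101$, and since both times are odd, its rotated orbit passes within $1/101$ of $-e_0$ and of $e_0$. So the times at which we place our targets decide what the rotated orbit sees. Can a vector whose weighted orbit is dense in the whole space have a rotated orbit that misses a ball?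

## 2. Cesàro means, weighted orbits and rotations

Let $X$ be an infinite-dimensional topological vector space over $\mathbb K$ (spaces are Hausdorff throughout), and let $T$ be a continuous linear operator on $X$. Put $\mathbb T=\{\nu\in\mathbb K:|\nu|=1\}$. If $\mathbb K=\mathbb R$, the only $\lambda\in\mathbb T$ with $\lambda\neq1$ is $-1$.

**Definition (universal vectors).** For a sequence $\{S_n\}$ of continuous linear operators on $X$, $\operatorname{HC}(\{S_n\})$ is the set of $x\in X$ such that $\{S_nx:n=1,2,\dots\}$ is dense in $X$. In particular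
$$\operatorname{HC}(\{T^n/n\})=\{x\in X:\{n^{-1}T^nx:n=1,2,\dots\}\text{ is dense in }X\},$$
and $\operatorname{HC}(\{\lambda T^n/n\})$ means $\operatorname{HC}(\{(\lambda T)^n/n\})$.

**Definition (Cesàro hypercyclic).** $T$ is Cesàro hypercyclic if for some $x\in X$ the means $\frac1n(I+T+\dots+T^{n-1})x$, $n=1,2,\dots$, form a dense set in $X$. It is hypercyclic if for some $x$ the orbit $\{T^nx:n\ge0\}$ is dense; such an $x$ is called a hypercyclic vector.

For example, if $X$ is a Banach space and $\|T\|\le1$, then $T^nx/n\to0$ and the Cesàro means of $x$ have norm at most $\|x\|$. So $\operatorname{HC}(\{T^n/n\})=\emptyset$ and $T$ is not Cesàro hypercyclic.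

The two notions are linked by the identity
$$\frac{I+T+\dots+T^{n-1}}{n}(T-I)x=\frac{T^nx-x}{n}.\tag{2}$$
León-Saavedra's theorem, which we take as known, says that on a Banach space $T$ is Cesàro hypercyclic if and only if $\operatorname{HC}(\{T^n/n\})\ne\emptyset$.

**Problem.** Suppose that $T$ is Cesàro hypercyclic. Is it true that for every $\lambda$ with $|\lambda|=1$ the operator $\lambda T$ is Cesàro hypercyclic and $\operatorname{HC}(\{T^n/n\})=\operatorname{HC}(\{\lambda T^n/n\})$?

The answer is no. The equality of sets fails already for the shift of Section 1, for every $\lambda\ne1$ (Theorem 4). On a suitable normed space, $\lambda T$ itself can fail to be Cesàro hypercyclic (Theorem 8). We also prove two positive statements (Theorems 1 and 2) and a classification for invertible bilateral shifts (Theorem 9).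

**Density facts.** We use the following constantly. A metrizable topological vector space $X\neq\{0\}$ has no isolated points, because $x+ty\to x$ as $t\to0$.

(a) If a sequence $(z_n)$ is dense in $X$, then removing finitely many terms leaves a dense set. So every point is the limit of a subsequence whose indices tend to $\infty$.

(b) If $(z_n)$ is dense and $z_n-z_n'\to0$, then $(z_n')$ is dense: take a subsequence as in (a) with $z_{n_i}\to v$; then $z'_{n_i}\to v$.

(c) A continuous map with dense range carries dense sets to dense sets.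

**Bilateral shifts.** An invertible bilateral shift is an operator $Te_j=w_je_{j-1}$ on $\ell^2(\mathbb Z)$ with $0<\inf w_j\le\sup w_j<\infty$. Put
$$W_n=w_1\cdots w_n,\qquad L_n=w_0w_{-1}\cdots w_{-n+1}.$$
Then $T^ne_0=L_ne_{-n}$, $T^{-n}e_0=W_n^{-1}e_n$, and for $u=\sum u_je_j$
$$(T^nu)_{-n}=L_nu_0,\qquad (T^nu)_0=W_nu_n .\tag{3}$$

For such shifts the first half of the Problem is easy. For $\lambda\in\mathbb T$ let $De_j=\lambda^{-j}e_j$, a surjective isometry. Then $DTD^{-1}e_j=\lambda^{j}\lambda^{-(j-1)}w_je_{j-1}=\lambda w_je_{j-1}$, so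
$$DTD^{-1}=\lambda T.\tag{4}$$
If $T$ is Cesàro hypercyclic, so is every $\lambda T$. Only the equality of the two sets is in doubt.

## 3. Hypercyclic operators, and almost every rotation

Let us try to prove the equality. Let $x\in\operatorname{HC}(\{T^n/n\})$ and let $y\in X$ be a target. Choose $n_i\to\infty$ with $T^{n_i}x/n_i\to y$ and, by compactness of $\mathbb T$, $\lambda^{n_i}\to\mu\in\mathbb T$. Then
$$\frac{(\lambda T)^{n_i}x}{n_i}\to\mu y .$$
We wanted $y$ and we obtained $\mu y$, where $\mu$ depends on $y$ and is not under our control. There is one more thing to use: limits of the rotated orbit are carried by $\lambda T$ to limits of the rotated orbit. If $y$ can be chosen hypercyclic, this finishes the proof.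

**Theorem 1.** Let $X$ be a Banach space and $T$ hypercyclic on $X$. Then $\operatorname{HC}(\{T^n/n\})=\operatorname{HC}(\{\lambda T^n/n\})$ for all $|\lambda|=1$.

*Proof.* We use that $T$ and $\lambda T$ have the same hypercyclic vectors. For complex scalars this is a theorem of León-Saavedra and Müller, *Integral Equations Operator Theory* 50 (2004). For real scalars and $\lambda=-1$ it follows from Ansari's theorem (*J. Funct. Anal.* 128 (1995)) that an operator and its square have the same hypercyclic vectors, since $(-T)^2=T^2$.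

Let $x\in\operatorname{HC}(\{T^n/n\})$, let $y$ be hypercyclic for $T$, and choose $n_i$ and $\mu$ as above. For each $k\ge0$,
$$\frac{(\lambda T)^{n_i+k}x}{n_i+k}=\frac{n_i}{n_i+k}\,(\lambda T)^k\,\frac{\lambda^{n_i}T^{n_i}x}{n_i}\longrightarrow(\lambda T)^k\mu y .$$
The vector $\mu y$, a nonzero multiple of $y$, is hypercyclic for $T$, hence for $\lambda T$. So the closure of $\{(\lambda T)^nx/n\}$ contains the dense set $\{(\lambda T)^k\mu y:k\ge0\}$, and $x\in\operatorname{HC}(\{\lambda T^n/n\})$. The other inclusion follows by applying this one to the hypercyclic operator $\lambda T$ and the number $\bar\lambda$. $\square$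

The argument stops exactly when $T$ has no hypercyclic vector: then $\mu y$ gives only its own orbit under $\lambda T$. The shift of Section 1 is of this kind. All its weights are at least $1$, so $\|T^{-1}\|\le1$ and $\|T^nu\|\ge\|u\|$. The orbit of $u\ne0$ never enters the ball of radius $\|u\|$ about $0$, and $T$ is not hypercyclic.

A second restriction concerns a fixed vector.

**Theorem 2.** Let $T$ be a continuous operator on a complex metrizable topological vector space $X\ne\{0\}$ and let $x\in\operatorname{HC}(\{T^n/n\})$. Then $\{\lambda\in\mathbb T:x\notin\operatorname{HC}(\{\lambda T^n/n\})\}$ is Lebesgue-null and meager in $\mathbb T$.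

*Proof.* $X$ is separable and metrizable, so it has a countable base $(U_j)$ of nonempty open sets. By continuity of scalar multiplication at a point $(1,u)$ with $u\in U_j$, there are a nonempty open $O_j$ and $\varepsilon_j>0$ with $\mu O_j\subset U_j$ whenever $|\mu-1|<\varepsilon_j$. By density fact (a), $S_j=\{n:T^nx/n\in O_j\}$ is infinite. Put
$$G_j=\{\lambda\in\mathbb T:|\lambda^n-1|<\varepsilon_j\text{ for some }n\in S_j\}.$$

The set $G_j$ is open. It is dense: for each $n\in S_j$ it contains all $n$-th roots of unity, so it meets every arc of length at least $2\pi/n$, and $S_j$ is unbounded. It has full measure: by Weyl's theorem, for a sequence of distinct integers $n$ the numbers $\lambda^n$ are equidistributed in $\mathbb T$ for almost every $\lambda$; apply this along $S_j$.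

If $\lambda\in\bigcap_jG_j$, then for each $j$ there is $n\in S_j$ with $|\lambda^n-1|<\varepsilon_j$, hence $\lambda^nT^nx/n\in\lambda^nO_j\subset U_j$. So $x\in\operatorname{HC}(\{\lambda T^n/n\})$. The exceptional set lies in $\bigcup_j(\mathbb T\setminus G_j)$, a countable union of closed null sets with empty interior. $\square$

So a Banach space counterexample to the equality needs a non-hypercyclic $T$, and we should construct $x$ with the given $\lambda$ in mind.

## 4. Placing targets against a window

Return to the recipe of Section 1, now with infinitely many targets: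
$$x=\sum_kn_kT^{-n_k}y_k,$$
where $(y_k)$ is dense and $n_k$ grows fast. At time $n_k$ the orbit $T^nx/n$ is close to $y_k$. At a nearby time $n_k+m$ it shows a multiple, close to $1$, of $T^my_k$, and the rotated orbit shows $\lambda^{n_k+m}T^my_k$. We want the rotated orbit to miss a window $A$, so we need
$$\lambda^{n_k+m}T^my_k\notin A\quad\text{for all }m\in\mathbb Z.$$
The exponent $n_k$ is ours to choose, but changing $n_k$ to $n_k+d$ multiplies all these vectors by the same number $\lambda^d$. If $T^my_k$ could meet $A$ for many $m$ with different phases, a common phase shift might not remove them all. We therefore ask that the window see each $y$ at no more than one time $m$ and only with phases from a short arc.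

**Condition (W) on a set $A\subset X$.** If $y\in X$, $\nu,\nu'\in\mathbb T$, $m,m'\in\mathbb Z$ and $\nu T^my\in A$, $\nu'T^{m'}y\in A$, then $m=m'$ and $|\nu-\nu'|<1$.

As an example where it fails, let $S$ be the shift with weights $\frac12$ for $j\le0$ and $2$ for $j\ge1$. The vector $u=e_0+2^{-M}e_M$ has $S^Mu=2^{-M}e_{-M}+e_0$, so $u$ and $S^Mu$ are both within $2^{-M}$ of $e_0$. No ball about $e_0$ satisfies (W) for $S$. For the shift $T$ of Section 1, the ball $\{v:\|v-e_0\|<\frac14\}$ does satisfy (W), as we check in Section 5.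

To make the series for $x$ work we also need the decay observed in Section 1.

**Condition (C) on an invertible bilateral shift.** There are $N_i\to\infty$ with $L_{N_i}/N_i\to0$ and $N_i/W_{N_i}\to0$.

The shift of Section 1 has $L_n=1$ and $W_n=(n+1)^2$, so (C) holds with $N_i=i$. The unweighted shift has $W_n=1$, and (C) fails.

Each $e_j$ is a scalar multiple of $T^{-j}e_0$, and each power $T^c$, $c\in\mathbb Z$, is bounded. So (C) gives, for all finitely supported $y$ and all $c\in\mathbb Z$,
$$\frac{\|T^{N_i+c}y\|}{N_i}\to0,\qquad N_i\|T^{-N_i+c}y\|\to0.\tag{5}$$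

**Lemma 3.** Let $T$ be an invertible bilateral shift with (C), let $A\subset X=\ell^2(\mathbb Z)$ satisfy (W), and let $\lambda\in\mathbb T\setminus\{1\}$. There is $x\in X$ such that

(i) $\{T^nx/n:n\ge1\}$ is dense in $X$;

(ii) if $p\ne0$ is a polynomial with coefficients in $\mathbb K$ and $V\not\ni0$ is a nonempty open set with $p(T)^{-1}(V)\subset A$, then $\{\lambda^nT^np(T)x/n:n\ge1\}$ is not dense in $X$.

The vector $x$ is chosen before $p$ and $V$. For Theorem 4 the case $p=1$, $V=A$ suffices; Theorem 8 needs all $p$ at once.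

*Proof.* Let $(y_k)_{k\ge1}$ be a dense sequence of finitely supported vectors. Choose integers $s_1<s_2<\cdots$ with $s_k\ge k$ and $\operatorname{supp}y_k\subset[-s_k,s_k]$. Put $n_0=s_0=0$.

**Step 1: good exponents are never far away.** This step shows that the window can be avoided by moving the exponent by a bounded amount. Let
$$\mathcal N_k=\{n\ge1:\lambda^{n+m}T^my_k\notin A\text{ for all }m\in\mathbb Z\}.$$
There is $d\ge1$ with $|\lambda^d-1|\ge1$. Indeed, write $\lambda=e^{i\alpha}$ with $0<|\alpha|\le\pi$. If $|\alpha|\ge\pi/3$ take $d=1$. Otherwise take the least $d$ with $d|\alpha|\ge\pi/3$; then $d|\alpha|<2\pi/3$. In both cases $|\lambda^d-1|=2\sin(d|\alpha|/2)\ge1$.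

For every $n\ge1$, either $n\in\mathcal N_k$ or $n+d\in\mathcal N_k$. Otherwise there are $m,m'$ with $\lambda^{n+m}T^my_k\in A$ and $\lambda^{n+d+m'}T^{m'}y_k\in A$. By (W), $m=m'$ and $|\lambda^{n+m}-\lambda^{n+d+m}|=|1-\lambda^d|<1$, a contradiction.

**Step 2: choice of the exponents and of $x$.** This step fixes $n_k$ so that the terms of the series interfere very little. By Step 1, for every $i$ at least one of $N_i,N_i+d$ lies in $\mathcal N_k$. So, by (5), we can choose inductively $n_k\in\mathcal N_k\cap\bigcup_i\{N_i,N_i+d\}$ so large that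
$$n_k-n_{k-1}>4(s_k+s_{k-1}),\qquad n_k\ge k\,s_k,\tag{6}$$
$$n_j\|T^{n_k-n_j}y_j\|\le2^{-k-j}n_k\quad(1\le j<k),\tag{7}$$
$$n_k\|T^{n_i-n_k}y_k\|\le2^{-k}\quad(0\le i<k).\tag{8}$$
By (8) with $i=0$, the series $x=\sum_kn_kT^{-n_k}y_k$ converges absolutely, and
$$\frac{T^nx}{n}=\sum_j\frac{n_j}{n}T^{n-n_j}y_j.\tag{9}$$
If $1\le j'<j''$, then (6) and the monotonicity of $(n_k)$ and $(s_k)$ give
$$n_{j''}-n_{j'}\ge n_{j''}-n_{j''-1}>4(s_{j''}+s_{j''-1})\ge4(s_{j''}+s_{j'}).\tag{10}$$

**Step 3: proof of (i).** This step checks that the orbit hits the targets. In (9) with $n=n_k$, the term $j=k$ is $y_k$. The terms $j<k$ are estimated by (7). The terms $j>k$ are estimated by (8), in which $j$ and $k$ play the roles of $k$ and $i$. So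
$$\Big\|\frac{T^{n_k}x}{n_k}-y_k\Big\|\le\sum_{j<k}2^{-k-j}+\sum_{j>k}2^{-j}\to0 .$$
Since $(y_k)$ is dense, so is $\{T^{n_k}x/n_k\}$, by density fact (b).

**Step 4: isolating one term of the rotated orbit.** For (ii), suppose that $\{\lambda^nT^np(T)x/n\}$ is dense. This step shows that near a fixed finite set of coordinates only one target $y_j$ is visible at a time. Fix $v\in V$, so $v\ne0$, and choose $N_i'\to\infty$ with
$$v_i:=\frac{\lambda^{N_i'}T^{N_i'}p(T)x}{N_i'}\to v .$$
Write $N=N_i'$ and $D=\deg p$. By (9), $v_i=\sum_jz_{i,j}$ with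
$$z_{i,j}=\lambda^N\frac{n_j}{N}\,p(T)T^{N-n_j}y_j,\qquad\operatorname{supp}z_{i,j}\subset J_{i,j}:=[\,n_j-N-s_j-D,\;n_j-N+s_j\,],$$
because $T$ moves supports one step to the left. Let $P_M$ be the coordinate projection onto $[-M,M]$. If $P_Mz_{i,j}\ne0$, then $J_{i,j}$ meets $[-M,M]$, so
$$|N-n_j|\le s_j+D+M.\tag{11}$$

For fixed $M$ and large $i$, at most one $j$ satisfies (11). Indeed, for large $i$ no $j<D+M$ does, because there are finitely many such $j$ and $N\to\infty$. For $j\ge D+M$ we have $s_j\ge j\ge D+M$, so $s_j+D+M\le2s_j$. Two such indices $j'<j''$ would give $n_{j''}-n_{j'}\le2(s_{j'}+s_{j''})$, against (10).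

Choose $M_0$ with $P_{M_0}v\ne0$. For large $i$, $P_{M_0}v_i\ne0$, so some $z_{i,j}$ has $P_{M_0}z_{i,j}\ne0$. Call this index $j_i$. It satisfies (11) with $M=M_0$, hence with every $M\ge M_0$. So for each $M\ge M_0$ there is $i(M)$ such that for $i\ge i(M)$ the index $j_i$ is the only one satisfying (11). A fixed $j$ satisfies (11) with $M=M_0$ for only finitely many $i$, so $j_i\to\infty$. Let $m_i=N_i'-n_{j_i}$. For large $i$,
$$|m_i|\le s_{j_i}+D+M_0\le2s_{j_i},\qquad\Big|\frac{N_i'}{n_{j_i}}-1\Big|\le\frac{2s_{j_i}}{n_{j_i}}\le\frac2{j_i},$$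
by (6). So $n_{j_i}/N_i'\to1$.

**Step 5: the other terms tend to zero in norm.** Let $z_i=z_{i,j_i}$ and $R_i=v_i-z_i$. This step shows $z_i\to v$. The terms in $R_i$ need not be small for an obvious reason: one such as $\frac{n_j}{n_j+m}T^me_0=\frac{n_j}{n_j+m}e_{-m}$ has norm near $1$ when $m$ is much smaller than $n_j$. We use instead that supports are disjoint and that $v_i$ already converges. Let $Q_i$ be the coordinate projection onto $J_{i,j_i}$. For large $i$ we have $D\le s_{j_i}$. If $J_{i,j'}$ met $J_{i,j_i}$ for some $j'\ne j_i$, we would have $|n_{j'}-n_{j_i}|\le s_{j'}+s_{j_i}+D\le s_{j'}+2s_{j_i}$, against (10). So the intervals are disjoint, and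
$$Q_iv_i=z_i,\qquad(1-Q_i)v_i=R_i .$$
Moreover, for $M\ge M_0$ and $i\ge i(M)$ every $j'\ne j_i$ violates (11), so $P_MR_i=0$. Coordinate projections commute, so for such $M$ and all large $i$
$$\|(1-Q_i)v\|\le\|(1-P_M)v\|+\|P_M(1-Q_i)(v-v_i)\|+\|P_MR_i\|\le\|(1-P_M)v\|+\|v-v_i\|.$$
Let $i\to\infty$ and then $M\to\infty$: $(1-Q_i)v\to0$. Hence
$$v-z_i=(1-Q_i)v+Q_i(v-v_i)\to0 .$$

**Step 6: contradiction.** This step compares the surviving term with the choice of $n_{j_i}$. Since $z_i=\lambda^{N_i'}\frac{n_{j_i}}{N_i'}p(T)T^{m_i}y_{j_i}\to v$ and $n_{j_i}/N_i'\to1$, also $\lambda^{N_i'}p(T)T^{m_i}y_{j_i}\to v$. As $V$ is open and $N_i'=n_{j_i}+m_i$, for large $i$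
$$\lambda^{n_{j_i}+m_i}T^{m_i}y_{j_i}\in p(T)^{-1}(V)\subset A,$$
which contradicts $n_{j_i}\in\mathcal N_{j_i}$. $\square$

## 5. One Hilbert space operator for all $\lambda\ne1$

In this section and the next, $T$ is the shift of Section 1: $L_n=1$, $W_n=(n+1)^2$, $\|T\|=4$, $\|T^{-1}\|\le1$.

**Theorem 4.** $T$ and all $\lambda T$, $\lambda\in\mathbb T$, are Cesàro hypercyclic on $\ell^2(\mathbb Z)$. For every $\lambda\in\mathbb T\setminus\{1\}$,
$$\operatorname{HC}(\{T^n/n\})\not\subset\operatorname{HC}(\{\lambda T^n/n\})\quad\text{and}\quad\operatorname{HC}(\{\lambda T^n/n\})\not\subset\operatorname{HC}(\{T^n/n\}).$$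

*Proof.* **Step 1: a ball that satisfies (W).** This step supplies the window for Lemma 3. Let $A=\{v:\|v-e_0\|<\frac14\}$. Let $u=\nu T^my\in A$ and $u'=\nu'T^{m'}y\in A$. Then $u'=\theta T^Mu$ with $M=m'-m$ and $\theta=\nu'/\nu\in\mathbb T$. Exchanging $u$ and $u'$ if necessary, assume $M\ge0$.

Suppose $M\ge1$. By (3), the coordinate of $u'$ at $-M$ is $\theta L_Mu_0=\theta u_0$, of modulus greater than $\frac34$. But elements of $A$ have modulus less than $\frac14$ in that coordinate, a contradiction.

Suppose $M=0$ and put $z=T^my$. Both $\nu z_0$ and $\nu'z_0$ are within $\frac14$ of $1$, so $|\nu-\nu'||z_0|<\frac12$ and $|z_0|>\frac34$. Hence $|\nu-\nu'|<\frac23<1$.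

**Step 2: the first non-inclusion.** Condition (C) holds, so Lemma 3 applies; use (ii) with $p=1$ and $V=A\not\ni0$. It gives $x$ with $\{T^nx/n\}$ dense and $\{\lambda^nT^nx/n\}$ not dense.

**Step 3: the second non-inclusion.** This step transports the first one by the isometry $D$ of (4). Step 2 with $\bar\lambda\ne1$ gives $x\in\operatorname{HC}(\{T^n/n\})\setminus\operatorname{HC}(\{\bar\lambda T^n/n\})$. By (4), $(\lambda T)^nDx/n=D(T^nx/n)$, which is dense. Also $D^{-1}TD=\bar\lambda T$, so $T^nDx/n=D\big((\bar\lambda T)^nx/n\big)$, which is not dense. So $Dx$ lies in $\operatorname{HC}(\{\lambda T^n/n\})$ and not in $\operatorname{HC}(\{T^n/n\})$.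

**Step 4: Cesàro hypercyclicity.** This step verifies the hypothesis of the Problem. With $x$ from Step 2, (2) says that the Cesàro means of $(T-I)x$ are $(T^nx-x)/n$. They are dense by density fact (b), since $x/n\to0$. So $T$ is Cesàro hypercyclic, and so is $\lambda T=DTD^{-1}$. $\square$

This answers the Problem: no. In the complex case, every $\lambda\ne1$ occurs in an exceptional set of Theorem 2 for this single operator $T$, with $x$ depending on $\lambda$.

## 6. One window for every polynomial

For the shift $T$ on all of $\ell^2(\mathbb Z)$ the operators $\lambda T$ are all Cesàro hypercyclic. To destroy this we restrict $T$ to a small invariant subspace $X_0=\{p(T)x:p\text{ a polynomial}\}$, with $x$ from Lemma 3. We want no vector $p(T)x$, $p\neq0$, to be universal for $(\lambda T)^n/n$. By Lemma 3(ii), it suffices to find a single set $A$ with (W) that contains $p(T)^{-1}(V_p)$ for every $p\ne0$, where $V_p\not\ni0$ is open and nonempty.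

The natural choice is a small ball $V_p$ about
$$b_p:=p(T)e_0=\sum_jp_je_{-j}.$$
The coordinate argument of Section 5 does not carry over, because $p(T)u$ close to $b_p$ does not force $u$ close to $e_0$. Take $p(z)=z-1$ and
$$f_j=-\frac1{(j+1)^2}\ (j\ge0),\qquad f_{-j}=-\Big(1-\frac jn\Big)\ (0\le j\le n),\qquad f_{-j}=0\ (j>n).$$
Since $(Tf)_i=w_{i+1}f_{i+1}$, we get $(Tf-f)_i=0$ for $i\ge0$ and for $i<-n$, and $(Tf-f)_{-k}=-\frac1n$ for $1\le k\le n$. So $u=e_0+f$ satisfies $\|p(T)u-b_p\|=\|(T-I)f\|=1/\sqrt n$, as small as we like, although $u_0=0$.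

What helps is an identity in which $u$ disappears. If $p(T)u\approx b_p$ and $q(T)\theta T^Mu\approx b_q$, apply $q(T)\theta T^M$ to the first relation and $p(T)$ to the second. The left sides agree, and $p(T)b_q=p(T)q(T)e_0=q(T)b_p$. So $q(T)\big(\theta T^Mb_p-b_p\big)$ would have to be small, up to errors. Compactness will forbid this if the radii are chosen in the right order.

**Lemma 5.** (a) $q(T)$ is injective and has dense range for every polynomial $q\ne0$. (b) $\|T^{-n}\|\le1$ for $n\ge0$, and $T^{-n}u\to0$ for every $u$.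

*Proof.* (a) If $\mathbb K=\mathbb R$, pass to the complexification: injectivity there gives injectivity on the real space, and density of the range there gives density of the real range by taking real parts, since $q(T)$ has real matrix entries. So let the scalars be complex. Factoring $q$, it suffices that each $T-c$ is injective with dense range, that is, that $T$ and $T^*$ have no eigenvalues. The number $c=0$ is excluded because $T$ and $T^*$ are invertible.

If $Tu=cu$, then $w_{j}u_{j}=cu_{j-1}$, so $u_n=c^nu_0/(n+1)^2$ and $u_{-n}=c^{-n}u_0$ for $n\ge1$. If $u_0\ne0$, square summability of $(u_{-n})$ needs $|c|>1$ and that of $(u_n)$ needs $|c|\le1$, a contradiction. So $u_0=0$ and $u=0$.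

If $T^*f=cf$, then, since $T^*e_{j-1}=w_je_j$, we have $w_jf_{j-1}=cf_j$. So $f_n=(n+1)^2c^{-n}f_0$ and $f_{-n}=c^nf_0$. If $f_0\ne0$, the first needs $|c|>1$ and the second needs $|c|<1$, a contradiction. So $f=0$.

(b) All weights are at least $1$, so $\|T^{-1}\|\le1$. Since $e_j$ is a multiple of $T^{-j}e_0$, for $n\ge-j$ the vector $T^{-n}e_j$ is a fixed multiple of $T^{-(n+j)}e_0$, of norm $1/W_{n+j}\to0$ as $n\to\infty$. So $T^{-n}\to0$ on finitely supported vectors, and everywhere because the $T^{-n}$ are contractions. $\square$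

For $l\ge1$ let $\mathcal P_l$ be the set of polynomials $p=\sum_{j\le l}p_jz^j$ with $1/l\le\max_j|p_j|\le l$. It is compact, $\mathcal P_l\subset\mathcal P_{l+1}$, and $\bigcup_l\mathcal P_l$ is the set of all nonzero polynomials. For $p\in\mathcal P_l$ we have $\|b_p\|\ge1/l$. For instance, $z-1\in\mathcal P_1$ and $b_{z-1}=e_{-1}-e_0$.

Call $(\theta,m)\in\mathbb T\times\mathbb Z$ *admissible* if $m\ne0$ or $|\theta-1|\ge1$. These are exactly the pairs that (W) must exclude. For instance, $(1,1)$ and $(-1,0)$ are admissible and $(1,0)$ is not.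

**Lemma 6.** There are numbers $r_1\ge r_2\ge\cdots>0$ with $r_l<1/l$ such that for $l\le l'$, $p\in\mathcal P_l$, $q\in\mathcal P_{l'}$, $\|\delta\|\le r_l$ and $(\theta,m)$ admissible,
$$\big\|q(T)\big(\theta T^m(b_p+\delta)-b_p\big)\big\|>r_{l'}\|p(T)\|.$$

*Proof.* **Step 1: the unperturbed vectors are separated.** This step finds how large $\delta$ may be. We claim
$$\sigma_l:=\inf\{\|\theta T^{-m}b_p-b_p\|:p\in\mathcal P_l,\ (\theta,m)\text{ admissible}\}>0.$$
For $m=0$ the norm is $|\theta-1|\|b_p\|\ge1/l$. For $|m|>l$ the supports of $T^{-m}b_p$ and $b_p$, contained in $[m-l,m]$ and $[-l,0]$, are disjoint, so the norm is at least $\|b_p\|\ge1/l$. For each of the finitely many $m$ with $1\le|m|\le l$, the norm is a continuous function of $(p,\theta)$ on the compact set $\mathcal P_l\times\mathbb T$. It is positive, because $\operatorname{supp}T^{-m}b_p=m+\operatorname{supp}b_p$, and a finite nonempty set differs from its translate by $m\ne0$. This proves the claim. Put $\rho_l=\frac12\min(\sigma_l,1/l)$.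

**Step 2: a uniform lower bound.** This step applies compactness with $q(T)$ and $\delta$ present. For all $l,l'$ we claim
$$\kappa_{l,l'}:=\inf\big\|q(T)\big(\theta T^m(b_p+\delta)-b_p\big)\big\|>0,$$
the infimum over $p\in\mathcal P_l$, $q\in\mathcal P_{l'}$, $\|\delta\|\le\rho_l$ and $(\theta,m)$ admissible. Suppose not, and take $p_i,q_i,\delta_i,\theta_i,m_i$ along which the norm tends to $0$. Passing to subsequences, $p_i\to p\in\mathcal P_l$, $q_i\to q\in\mathcal P_{l'}$, $\theta_i\to\theta$, $\delta_i\rightharpoonup\delta$ weakly with $\|\delta\|\le\rho_l$, and $(m_i)$ is constant or $m_i\to\pm\infty$. Then $b_{p_i}\to b:=b_p$ in norm and $q_i(T)\to q(T)$ in operator norm. We use that if $u_i\rightharpoonup u$, then $q_i(T)u_i\rightharpoonup q(T)u$.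

Let $m_i=m$ be constant. If $m=0$, then $|\theta_i-1|\ge1$ for all $i$, so $|\theta-1|\ge1$. Hence $(\theta,m)$ is admissible, and so is $(\theta^{-1},m)$, since $|\theta^{-1}-1|=|\theta-1|$. Weak limits give $q(T)(\theta T^m(b+\delta)-b)=0$. By Lemma 5(a), $\delta=\theta^{-1}T^{-m}b-b$, so $\|\delta\|\ge\sigma_l>\rho_l$, a contradiction.

Let $m_i\to+\infty$. Apply the contractions $T^{-m_i}$, which commute with $q_i(T)$:
$$\big\|q_i(T)\big(\theta_i(b_{p_i}+\delta_i)-T^{-m_i}b_{p_i}\big)\big\|\to0 .$$
By Lemma 5(b) and $b_{p_i}\to b$, we have $T^{-m_i}b_{p_i}\to0$. Weak limits give $q(T)\theta(b+\delta)=0$, so $\delta=-b$ and $\|\delta\|\ge1/l>\rho_l$, a contradiction.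

Let $m_i\to-\infty$. Then $\theta_iT^{m_i}b_{p_i}\to0$ and $\|\theta_iT^{m_i}\delta_i\|\le\rho_l$. Along a subsequence $\theta_iT^{m_i}(b_{p_i}+\delta_i)\rightharpoonup\eta$ with $\|\eta\|\le\rho_l$, and weak limits give $q(T)(\eta-b)=0$. So $\eta=b$ and $\|\eta\|\ge1/l>\rho_l$, a contradiction.

**Step 3: choice of the radii.** This step turns the lower bounds into one sequence. Choose $r_{l'}>0$ inductively with $r_{l'}\le\rho_{l'}$, with $r_{l'}\le r_{l'-1}$ if $l'\ge2$, and with
$$r_{l'}\max_{p\in\mathcal P_l}\|p(T)\|<\kappa_{l,l'}\quad\text{for all }l\le l'.$$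
These are finitely many conditions for each $l'$. Then $r_l\le\rho_l\le\frac1{2l}<\frac1l$. If $\|\delta\|\le r_l\le\rho_l$, the norm in the lemma is at least $\kappa_{l,l'}>r_{l'}\|p(T)\|$. $\square$

For $p\ne0$ let $l(p)=\min\{l:p\in\mathcal P_l\}$ and
$$V_p=\{v:\|v-b_p\|<r_{l(p)}\},\qquad A=\bigcup_{p\ne0}p(T)^{-1}(V_p).$$
Since $\|b_p\|\ge1/l(p)>r_{l(p)}$, we have $0\notin V_p$.

**Lemma 7.** $A$ satisfies (W).

*Proof.* Let $u=\nu T^my$ and $u'=\nu'T^{m'}y$ lie in $A$, say
$$p(T)u=b_p+\delta,\qquad q(T)u'=b_q+\delta',\qquad\|\delta\|<r_{l(p)},\quad\|\delta'\|<r_{l(q)} .$$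
The situation is symmetric, so assume $l(p)\le l(q)$. We have $u'=\theta T^Mu$ with $\theta=\nu'/\nu$ and $M=m'-m$. Then
$$q(T)\theta T^M(b_p+\delta)=q(T)\theta T^Mp(T)u=p(T)q(T)u'=p(T)b_q+p(T)\delta'=q(T)b_p+p(T)\delta' .$$
Hence
$$\big\|q(T)\big(\theta T^M(b_p+\delta)-b_p\big)\big\|=\|p(T)\delta'\|\le r_{l(q)}\|p(T)\| .$$
By Lemma 6 with $l=l(p)$ and $l'=l(q)$, the pair $(\theta,M)$ is not admissible. So $M=0$ and $|\nu-\nu'|=|\theta-1|<1$. $\square$

**Theorem 8.** Let $\lambda\in\mathbb T\setminus\{1\}$. There is $x\in\ell^2(\mathbb Z)$ such that the dense, $T$-invariant subspace $X_0=\{p(T)x:p\text{ polynomial}\}$, with the $\ell^2$-norm, is an infinite-dimensional normed space with the following properties. The bounded operator $T|_{X_0}$ is Cesàro hypercyclic, $\lambda T|_{X_0}$ is not Cesàro hypercyclic, and in $X_0$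
$$\operatorname{HC}(\{T^n/n\})=X_0\setminus\{0\},\qquad\operatorname{HC}(\{\lambda T^n/n\})=\emptyset .$$

*Proof.* Take $x$ from Lemma 3 for this $\lambda$ and the set $A$ of Lemma 7.

**Step 1: the space $X_0$.** This step reduces density in $X_0$ to density in $X=\ell^2(\mathbb Z)$. $X_0$ contains the dense set $\{T^nx/n\}$. So it is dense in $X$, and it is infinite-dimensional, since finite-dimensional subspaces are closed. A subset of $X_0$ is dense in $X_0$ if and only if it is dense in $X$.

**Step 2: the two sets.** This step proves the displayed equalities. The vector $0$ belongs to neither set. Every nonzero vector of $X_0$ is $p(T)x$ with $p\ne0$. For every $p\ne0$, $T^np(T)x/n=p(T)(T^nx/n)$ is dense by Lemma 5(a) and density fact (c), while $\lambda^nT^np(T)x/n$ is not dense by Lemma 3(ii) with $V=V_p$.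

**Step 3: $T|_{X_0}$ is Cesàro hypercyclic.** This step uses (2) inside $X_0$. The vector $(T-I)x$ lies in $X_0$, and its Cesàro means $(T^nx-x)/n$ are dense by density fact (b).

**Step 4: $\lambda T|_{X_0}$ is not.** This step reverses the passage in (2). Suppose the means $M_ny=\frac1n\sum_{j<n}(\lambda T)^jy$ were dense in $X_0$ for some $y\in X_0$. Then they are dense in $X$. By Lemma 5(a) with $q(z)=\lambda z-1$, $\lambda T-I$ has dense range, so the vectors
$$(\lambda T-I)M_ny=\frac{(\lambda T)^ny-y}{n}$$
are dense in $X$, by density fact (c). Since $y/n\to0$, $\{(\lambda T)^ny/n\}$ is dense too, so $y\in\operatorname{HC}(\{\lambda T^n/n\})$ in $X_0$. This set is empty, a contradiction. $\square$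

So in the generality of topological vector spaces both halves of the assertion in the Problem fail. These notes do not settle whether on a complete space $\lambda T$ must be Cesàro hypercyclic for every $|\lambda|=1$.

## 7. Equality and hypercyclicity for invertible bilateral shifts

Theorem 1 says that hypercyclicity suffices for equality of the two sets. Among invertible bilateral shifts it is also necessary. In the proof we use the Hypercyclicity Criterion (Kitai; Gethner–Shapiro) in the following form. If $T$ is an invertible operator on a separable Banach space, $n_k\to\infty$, and $T^{n_k}y\to0$ and $T^{-n_k}y\to0$ for all $y$ in a dense linear subspace $Y$, then $T$ is hypercyclic. To see this, let $U,V$ be nonempty open sets, $y\in U\cap Y$, $z\in V\cap Y$. Then $y+T^{-n_k}z\to y$ and $T^{n_k}(y+T^{-n_k}z)=T^{n_k}y+z\to z$, so $U\cap T^{-n_k}(V)\ne\emptyset$ for large $k$. Hence $\bigcup_nT^{-n}(V)$ is open and dense for each $V$ in a countable base, and by Baire's theorem these sets have a common point, which is hypercyclic.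

For example, the shift $S$ of Section 4 has $L_n=2^{-n}$ and $W_n=2^n$, so it is hypercyclic, and by Theorem 1 the equality of sets holds for it.

**Theorem 9.** Let $T$ be an invertible bilateral weighted shift on $\ell^2(\mathbb Z)$ that is Cesàro hypercyclic. Then every $\lambda T$, $\lambda\in\mathbb T$, is Cesàro hypercyclic, and the following are equivalent:

(a) $T$ is hypercyclic;

(b) $\operatorname{HC}(\{T^n/n\})=\operatorname{HC}(\{\lambda T^n/n\})$ for all $\lambda\in\mathbb T$;

(c) $\operatorname{HC}(\{T^n/n\})=\operatorname{HC}(\{\lambda T^n/n\})$ for some $\lambda\in\mathbb T\setminus\{1\}$.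

*Proof.* The first claim follows from (4). Theorem 1 gives (a)$\Rightarrow$(b), and (b)$\Rightarrow$(c) is trivial. Assume that $T$ is not hypercyclic. We show that (c) fails, by verifying the hypotheses of Lemma 3.

**Step 1: condition (C) holds.** This step extracts decay from the existence of universal vectors. By León-Saavedra's theorem there is $x'\in\operatorname{HC}(\{T^n/n\})$. Each $T^mx'/m$, $m\ge1$, also belongs to this set, because $T^n(T^mx')/n=T^m(T^nx'/n)$ and $T^m$ is invertible. So $\operatorname{HC}(\{T^n/n\})$ is dense.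

Let $\varepsilon\in(0,1)$. Pick $x\in\operatorname{HC}(\{T^n/n\})$ with $\|x-e_0\|<\varepsilon$, and arbitrarily large $n$ with $\|T^nx/n-e_0\|<\varepsilon$. By (3), coordinate $0$ gives $|W_nx_n/n-1|<\varepsilon$, and $|x_n|<\varepsilon$, so $W_n/n>(1-\varepsilon)/\varepsilon$. Coordinate $-n$ gives $L_n|x_0|/n<\varepsilon$, and $|x_0|>1-\varepsilon$, so $L_n/n<\varepsilon/(1-\varepsilon)$. Taking $\varepsilon=1/i$ for $i\ge2$ and $n=N_i\ge i$ gives (C).

**Step 2: a quantitative form of non-hypercyclicity.** This step finds $B>0$ such that no $n\ge1$ satisfies both $W_n>B$ and $L_n<1/B$. If there were no such $B$, then for every integer $k\ge1$ there would be $n_k$ with $W_{n_k}>k$ and $L_{n_k}<1/k$. A fixed $n$ can serve only the finitely many $k<W_n$, so $n_k\to\infty$. Each $e_j$ is a multiple of $T^{-j}e_0$, so $T^{n_k}y\to0$ and $T^{-n_k}y\to0$ for all finitely supported $y$. By the Hypercyclicity Criterion, $T$ would be hypercyclic, a contradiction.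

**Step 3: a ball that satisfies (W).** This step repeats Step 1 of Theorem 4 with a radius adapted to $B$. Choose $0<r<\frac13$ with $(1-r)/r>B$, and let $A=\{v:\|v-e_0\|<r\}$. As in Theorem 4, it suffices to treat $u,\theta T^Mu\in A$ with $\theta\in\mathbb T$, $M\ge1$, and then the case $M=0$.

Let $M\ge1$. By (3), coordinate $0$ of $\theta T^Mu$ gives $W_M|u_M|>1-r$, while $|u_M|<r$. Coordinate $-M$ gives $L_M|u_0|<r$, while $|u_0|>1-r$. So $W_M>(1-r)/r>B$ and $L_M<r/(1-r)<1/B$, against Step 2.

For $M=0$, if $\nu z,\nu'z\in A$, then $|\nu-\nu'||z_0|<2r$ and $|z_0|>1-r$. So $|\nu-\nu'|<2r/(1-r)<1$, because $r<\frac13$.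

**Step 4: conclusion.** This step applies the construction. We have $0\notin A$. Lemma 3 with $p=1$ and $V=A$ gives, for every $\lambda\in\mathbb T\setminus\{1\}$, some $x\in\operatorname{HC}(\{T^n/n\})\setminus\operatorname{HC}(\{\lambda T^n/n\})$. So (c) fails. $\square$
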